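# The Borel chromatic number of $G_0$ after adding random reals

## Theorem A: many random reals, few colors

**Theorem A.** Assume CH in $V$. Let $\kappa>\aleph_1$ be a cardinal with $\kappa^{\aleph_0}=\kappa$ (e.g. $\kappa=\aleph_2$), and let $V[\mathcal G]$ be the extension adding $\kappa$ random reals. In $V[\mathcal G]$, for every admissible sequence $(s_n)$,
$$\chi_B(G_0)=\aleph_1<\kappa=\mathrm{cov}(\mathcal N)=2^{\aleph_0}.$$

Let us unpack this. Write $2^{<\omega}$ for the finite binary strings, $|t|$ for the length of $t$, $[t]$ for the set of $x\in 2^\omega$ extending $t$, $x|n$ for the first $n$ bits of $x$, and $s_n{}^\frown 0^\frown x$ for concatenation (or just $s_n0x$).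

**Definition.** A sequence $(s_n)_{n\in\omega}$ in $2^{<\omega}$ is *admissible* if $|s_n|=n$ for all $n$ and every $t\in2^{<\omega}$ has an extension of the form $s_n$. The graph $G_0$ on $2^\omega$ attached to it is
$$G_0=\{(s_n{}^\frown0^\frown x,\ s_n{}^\frown1^\frown x)\mid n\in\omega,\ x\in2^\omega\}.$$

For an example, list $2^{<\omega}$ by length as $t_0=\emptyset$, $t_1=0$, $t_2=1$, $t_3=00$, $t_4=01,\dots$, so that $|t_n|\le n$, and let $s_n$ be $t_n$ padded with zeros to length $n$. Then $s_0=\emptyset$, $s_1=0$, $s_2=10$, $s_3=000$, $s_4=0100$, and so on. Every $t$ is some $t_n$, hence is extended by $s_n$. I call this the padded sequence.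

In words, an edge of $G_0$ flips one bit, and you may flip bit $k$ of $x$ only if the bits before it spell exactly $s_k$. If $s_k\subset x$, let $\sigma_k(x)$ be $x$ with its $k$-th bit flipped; then $s_k\subset\sigma_k(x)$ too and $\sigma_k(\sigma_k(x))=x$. We call $x,y$ adjacent if $(x,y)\in G_0$ or $(y,x)\in G_0$, that is, if $s_k\subset x$ and $y=\sigma_k(x)$ for some $k$. This $k$ is unique, being the only coordinate where $x$ and $y$ differ.

**Definition.** For a graph $G$ on a Polish space $X$, a set $B\subseteq X$ is *$G$-independent* if $B^2\cap G=\emptyset$. The *Borel chromatic number* $\chi_B(G)$ is the least cardinality of a family of Borel $G$-independent sets covering $X$. Let $\mathcal N$ and $\mathcal M$ be the $\sigma$-ideals of Lebesgue null and of meager subsets of $2^\omega$ (Lebesgue measure is the fair coin measure $\lambda$). Then $\mathrm{cov}(\mathcal N)$, resp. $\mathrm{cov}(\mathcal M)$, is the least cardinality of a family of null, resp. meager, sets covering $2^\omega$.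

Independence does not depend on whether we read $G_0$ as a set of ordered or of unordered pairs. All these cardinals lie between $\aleph_1$ and $2^{\aleph_0}$; for $\chi_B(G_0)$ the lower bound is Lemma 1 below and the upper bound holds because singletons are independent.

The question behind the theorem, posed in the slides "Borel chromatic numbers as cardinal invariants" (https://www.math.uni-hamburg.de/spag/ml/MLSeminar/Slides/20210602_gaspar.pdf), is whether ZFC proves $\chi_B(G_0)\ge\mathrm{cov}(\mathcal N)$. Since consistency of ZFC implies consistency of ZFC + CH, Theorem A answers it: if ZFC is consistent, then so is ZFC + $\chi_B(G_0)<\mathrm{cov}(\mathcal N)$, and ZFC does not prove the inequality. The cardinal $\kappa$ is at our disposal, so the gap can be arbitrarily large.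

The hypothesis on $\kappa$ does hold for $\aleph_2$ under CH: every countable sequence in $\omega_2$ is bounded by some $\alpha<\omega_2$, so $\aleph_2^{\aleph_0}\le\aleph_2\cdot\aleph_1^{\aleph_0}=\aleph_2\cdot(2^{\aleph_0})^{\aleph_0}=\aleph_2$.

## Independent sets are meager, but need not be null

The comparison with category is a two-line argument, and it supplies the lower bound in Theorem A.

**Lemma 1.** Every Borel $G_0$-independent set is meager. Hence $\chi_B(G_0)\ge\mathrm{cov}(\mathcal M)\ge\aleph_1$.

*Proof.* Let $B$ be Borel and not meager. By the Baire property $B$ is comeager in some $[t]$. Choose $n$ with $s_n\supset t$. Then $B$ is comeager in $[s_n]$, and $\sigma_n$ is a homeomorphism of $[s_n]$ onto itself, so $B\cap[s_n]$ and its image under $\sigma_n$ are both comeager in $[s_n]$ and meet. A common point gives $x,\sigma_n(x)\in B$, so $B$ is not independent. A cover by independent Borel sets is therefore a cover by meager sets, and $\mathrm{cov}(\mathcal M)\ge\aleph_1$ by the Baire category theorem. $\square$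

To get $\chi_B(G_0)\ge\mathrm{cov}(\mathcal N)$ one would like to say "null" in place of "meager". Let us test this by hand. The set of $x$ with $s_n\not\subset x$ for all $n\ge2$ has measure at least $1-\sum_{n\ge2}2^{-n}=\frac12$. Points of this set are adjacent only by flipping bit $0$ or bit $1$. Split the set by the parity of $x(0)+x(1)$: each half is independent, and one of them has measure at least $\frac14$. So there are independent Borel sets of positive measure.

The same computation does much more.

**Lemma 2.** Let $R=\{x: s_n\subset x\text{ for infinitely many }n\}$. Then $R$ is a dense $G_\delta$ set of Lebesgue measure $0$, and $2^\omega\setminus R$ is the union of countably many Borel $G_0$-independent sets.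

*Proof.* $R=\bigcap_m\bigcup_{n\ge m}[s_n]$. Each set $\bigcup_{n\ge m}[s_n]$ is open; it is dense, because any $t$ can first be lengthened to length at least $m$ and then extended to some $s_n$; and its measure is at most $\sum_{n\ge m}2^{-n}$, which tends to $0$. For $x\notin R$ let $m(x)$ be least such that $s_n\not\subset x$ for all $n\ge m(x)$, and give $x$ the color $x|m(x)\in2^{<\omega}$. This is a Borel map. Suppose $x,y\notin R$ are adjacent with the same color, say $y=\sigma_k(x)$ with $s_k\subset x$. Then $k<m(x)$, and $x,y$ agree on their first $m(x)$ bits although they differ at $k$, a contradiction. $\square$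

So modulo Lebesgue measure countably many colors are enough, and the difficulty of coloring $G_0$ sits on the null set $R$. The points of $R$ are exactly the points with infinitely many neighbors.

## Why Lebesgue measure alone does not settle the random model

After $\kappa$ random reals are added, $\mathrm{cov}(\mathcal N)$ is large; we prove this in Lemma 8. So the random model is the natural place to look. A plan suggests itself: if $B_0,B_1,\dots$ are the independent sets of Lemma 2, a random real avoids every null set coded in $V$, in particular $R$, so it lies in one of the $B_i$ as reinterpreted in $V[\mathcal G]$.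

The plan stops at the word "random". The extension contains many reals that are not random over $V$ for Lebesgue measure, and some of them lie in $R$. For example, $R$ is comeager, hence an uncountable Borel set, so it contains the range of a continuous injection $h:2^\omega\to R$ in $V$; if $r$ is random, then $h(r)$ lies in the reinterpreted $R$, and Lemma 2 says nothing about it.

However, $h(r)$ is random for another measure of $V$, the image $h_*\lambda$. In Lemma 7 we shall see that this is general: every real of $V[\mathcal G]$ lies in every set coded in $V$ that is conull for a certain Borel probability measure $\mu\in V$. So the plan works provided that $G_0$ is countably colorable modulo every Borel probability measure, including those concentrated on $R$. The next two sections prove this. (The existence of $\mu$-measurable colorings of $G_0$ is related to B. Miller's work, *Measurable chromatic numbers*; the proof below is complete and does not rely on it.)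

## Finite trees, rooted orientations, and a limit that does not exist

Large degree is harmless if every edge can be charged to one of its ends so that each point is charged only boundedly often. The following lemma is the precise form of this remark.

**Lemma 3** (Kechris–Solecki–Todorcevic). Let $C$ be a Borel subset of $2^\omega$ and let $g_0,\dots,g_{m-1}$ be Borel partial functions from $C$ to $C$ with $g_i(x)\ne x$. Then there is a Borel $e:C\to\omega$ with $e(x)\ne e(g_i(x))$ whenever $x\in\mathrm{dom}(g_i)$.

*Proof.* First let $m=1$ and $g=g_0$. Let $(U_j)$ enumerate the basic clopen sets. For $x\in\mathrm{dom}(g)$ let $e(x)=1+j$, where $j$ is least with $x\in U_j$ and $g(x)\notin U_j$; let $e(x)=0$ off $\mathrm{dom}(g)$. Suppose $x\in\mathrm{dom}(g)$ and $e(g(x))=e(x)=1+j$. From $e(g(x))=1+j$ we get $g(x)\in U_j$, and from $e(x)=1+j$ we get $g(x)\notin U_j$, a contradiction. For general $m$, combine the $m$ colorings into one with values in $\omega^m$ and use a bijection $\omega^m\cong\omega$. $\square$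

So we want to orient the edges of $G_0$ with bounded out-degree, in a Borel way. At finite stages there is an obvious orientation. For $n\in\omega$ let $\Gamma_n$ be the graph on $2^n$ with edges $\{s_k{}^\frown0^\frown w,\ s_k{}^\frown1^\frown w\}$ for $k<n$ and $w\in2^{n-k-1}$.

**Lemma 4.** Each $\Gamma_n$ is a tree. If $s_k\subset x$ and $n>k$, then $x|n$ and $\sigma_k(x)|n$ are adjacent in $\Gamma_n$.

*Proof.* The second statement is immediate from the definition. For the first, $\Gamma_0$ is one vertex. In $\Gamma_{n+1}$ the edges with $k<n$ keep the last bit fixed, so they form two disjoint copies of $\Gamma_n$, one for each value of the last bit. The only edge with $k=n$ is $\{s_n0,s_n1\}$, which joins the two copies. Two trees joined by one edge form a tree. $\square$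

For the padded sequence, $\Gamma_2$ is the path $10-00-01-11$. The tree $\Gamma_3$ consists of the two paths $100-000-010-110$ and $101-001-011-111$, joined by the edge $\{100,101\}$ because $s_2=10$.

Root $\Gamma_n$ at $0^n$ and let $p_n(u)$ be the parent of $u\ne0^n$, the next vertex on the path from $u$ to the root. For every edge $\{u,v\}$ exactly one of $p_n(u)=v$ and $p_n(v)=u$ holds. Charge each edge to the child: for $k<n$ put
$$a_{k,n}(x)=1\ \text{ if } s_k\subset x,\ x|n\ne0^n \text{ and } p_n(x|n)=\sigma_k(x)|n,\qquad a_{k,n}(x)=0\ \text{ otherwise},$$
and put $a_{k,n}=0$ for $n\le k$. Each $a_{k,n}$ depends on finitely many bits, so it is continuous. Moreover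
$$\sum_k a_{k,n}(x)\le1\quad\text{for all } x,n, \tag{1}$$
because the vertex $x|n$ has at most one parent and $\sigma_k(x)|n$ determines $k$; and
$$a_{k,n}(x)+a_{k,n}(\sigma_k(x))=1\quad\text{if } s_k\subset x \text{ and } n>k, \tag{2}$$
because $x|n,\sigma_k(x)|n$ form an edge of $\Gamma_n$, which is charged to exactly one end.

If $a_{k,n}(x)$ converged as $n\to\infty$ for all $k$ and $x$, we would have a Borel orientation of $G_0$ with out-degree at most $1$, and Lemma 3 would give a countable Borel coloring. This cannot be, by Lemma 1, and one can watch it fail. For the padded sequence, $p_2(10)=00$, so at stage $2$ the edge between $001\ldots$ and $101\ldots$ is charged to $101\ldots$; but in $\Gamma_3$ the path from $001$ to the root is $001,101,100,000$, so at stage $3$ the same edge is charged to $001\ldots$.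

In general, for every admissible sequence, $a_{0,n}(x)$ takes both values infinitely often for all $x$ in a dense $G_\delta$ set. Indeed, let $u$ be a nonempty string. Choose $s_m$ extending $u$ with its first bit flipped, and let $w$ be $s_m$ with its first bit flipped, so $w\supset u$. The copy of $\Gamma_m$ in $\Gamma_{m+1}$ with last bit $1$ is joined to the root's copy only at $s_m1$, which is adjacent to $w1$. Hence $p_{m+1}(w1)=s_m1$, so $a_{0,m+1}=1$ on $[w1]$. On the other hand, choose $s_m$ extending $u$ itself. Then $p_{m+1}(s_m1)=s_m0$, so $a_{0,m+1}=0$ on $[s_m1]$. Thus each value is taken at arbitrarily late stages on a dense open set, and the claim follows by intersecting countably many such sets.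

Two repairs come to mind. Neither is safe. Passing to a subsequence of stages that converges $\mu$-a.e. is not justified by boundedness: on $(2^\omega,\lambda)$ the bounded functions $x\mapsto x(n)$ have no a.e. convergent subsequence, since along any subsequence almost every $x$ takes both values infinitely often. Taking pointwise limits along a nonprincipal ultrafilter $\mathcal U$ preserves (1) and (2) but may destroy measurability: the limit of $x(n)$ along $\mathcal U$ is not measurable, for the set where it equals $1$ is a tail set, so it would have measure $0$ or $1$, while flipping all bits preserves $\lambda$ and exchanges it with its complement.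

## Averaging the orientations, and coloring modulo any measure

Properties (1) and (2) are linear: they survive convex combinations. So it is enough that some averages of the $a_{k,n}$ converge, and for this boundedness does suffice. The price is that the limits have values in $[0,1]$ and not in $\{0,1\}$; we get a fractional orientation. We shall see that cutting at $\frac12$ raises the out-degree only from $1$ to $2$. I state the averaging lemma for arbitrary functions, since it is used once more at the end.

**Lemma 5.** Let $\mu$ be a Borel probability measure on a standard Borel space and let $a_{k,n}$ ($k,n\in\omega$) be Borel functions on it with values in $[0,1]$. There are weights $c_{N,n}\ge0$ ($n\ge N$), finitely many nonzero for each $N$, with $\sum_nc_{N,n}=1$, such that for $\mu$-a.e. $x$ the limit $\lim_N\sum_nc_{N,n}a_{k,n}(x)$ exists for all $k$.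

*Proof.* **Step 1: a weak limit.** We treat all $k$ at once. Consider the Hilbert space of sequences $(h_k)_k$ in $L^2(\mu)$ with $\|(h_k)\|^2=\sum_k2^{-k}\|h_k\|_2^2<\infty$. The elements $H_n=(a_{k,n})_k$ satisfy $\|H_n\|^2\le\sum_k2^{-k}=2$. A bounded sequence in a Hilbert space has a weakly convergent subsequence; let $H=(h_k)_k$ be its limit.

**Step 2: from weak to norm.** For each $N$, all but finitely many terms of the subsequence have index at least $N$, so $H$ lies in the weak closure of the convex hull of $\{H_n:n\ge N\}$. By Mazur's theorem, the weak and norm closures of a convex set agree. So there are weights $c_{N,n}$ as required with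
$$\Big\|\sum_nc_{N,n}H_n-H\Big\|\le2^{-N}.$$

**Step 3: from norm to almost everywhere.** Put $b_{k,N}=\sum_nc_{N,n}a_{k,n}$. For fixed $k$, Step 2 gives $2^{-k}\|b_{k,N}-h_k\|_2^2\le4^{-N}$, hence
$$\int\sum_N(b_{k,N}-h_k)^2\,d\mu=\sum_N\|b_{k,N}-h_k\|_2^2\le2^k\sum_N4^{-N}<\infty.$$
So $\sum_N(b_{k,N}-h_k)^2<\infty$ $\mu$-a.e., and there $b_{k,N}\to h_k$. The exceptional null sets for the countably many $k$ have null union. $\square$

Now let $\mu$ be a Borel probability measure on $2^\omega$, let $a_{k,n}$ be the functions defined from the trees $\Gamma_n$, fix weights as in Lemma 5, and put $b_{k,N}=\sum_nc_{N,n}a_{k,n}$. Let $C$ be the set of $x$ at which $\lim_Nb_{k,N}(x)$ exists for all $k$. It is Borel, since the $b_{k,N}$ are continuous, and $\mu$-conull. For $x\in C$ write $\varphi_k(x)=\lim_Nb_{k,N}(x)\in[0,1]$; these are Borel functions on $C$. Then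
$$\sum_k\varphi_k(x)\le1\quad\text{for } x\in C, \tag{3}$$
because by (1) every finite partial sum $\sum_{k<j}b_{k,N}(x)$ is at most $\sum_nc_{N,n}=1$; and
$$\varphi_k(x)+\varphi_k(\sigma_k(x))=1\quad\text{if } s_k\subset x \text{ and } x,\sigma_k(x)\in C, \tag{4}$$
because for $N>k$ only indices $n\ge N>k$ occur in $b_{k,N}$, so $b_{k,N}(x)+b_{k,N}(\sigma_k(x))=1$ by (2).

**Proposition 6.** For every Borel probability measure $\mu$ on $2^\omega$ there are countably many Borel $G_0$-independent sets whose union is $\mu$-conull.

*Proof.* **Step 1: cut at $\frac12$.** The purpose is to turn the fractional orientation into finitely many functions. For $x\in C$ let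
$$K(x)=\{k:\ s_k\subset x,\ \sigma_k(x)\in C,\ \varphi_k(x)\ge\tfrac12\}.$$
By (3), $|K(x)|\le2$. Let $g_0(x)$ be $\sigma_k(x)$ for the first element $k$ of $K(x)$, and $g_1(x)$ the same for the second element, where these exist. They are Borel partial functions from $C$ to $C$ without fixed points.

**Step 2: every edge inside $C$ is covered.** Let $x,y\in C$ be adjacent, $s_k\subset x$ and $y=\sigma_k(x)$. Then also $s_k\subset y$ and $x=\sigma_k(y)$. By (4), $\varphi_k(x)\ge\frac12$ or $\varphi_k(y)\ge\frac12$. In the first case $k\in K(x)$ and $y\in\{g_0(x),g_1(x)\}$; in the second, $x\in\{g_0(y),g_1(y)\}$.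

**Step 3: color.** Take $e:C\to\omega$ from Lemma 3 for $g_0,g_1$. By Step 2, adjacent points of $C$ have different values under $e$. The sets $e^{-1}(j)$ are Borel and independent, and their union is the $\mu$-conull set $C$. $\square$

Note that $C$, being a countable union of Borel independent sets, is meager by Lemma 1. The averages converge almost everywhere for the given $\mu$, but on a meager set.

## Names for reals as measures in the ground model

We now set up the forcing. For this section let $V\models\mathrm{ZFC}$ and let $\kappa$ be an infinite cardinal with $\kappa^{\aleph_0}=\kappa$ (so $\kappa\geq 2^{\aleph_0}$); CH is not needed yet. A Baire subset of $2^\kappa$ is an element of the $\sigma$-algebra generated by the sets $\{z:z(i)=1\}$, $i<\kappa$. Every Baire set depends on countably many coordinates. Let $\lambda_\kappa$ be the product of the fair coin measures, and let $\mathbb B$ be the algebra of Baire sets modulo $\lambda_\kappa$-null sets, with $[A]$ the class of $A$.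

The textbook facts we use are these. $\mathbb B$ is ccc, since a disjoint family of sets of positive measure is countable. It is closed under countable suprema, which are given by unions, and together with ccc this makes it complete. Forcing with its nonzero elements preserves cardinals, by ccc. Its size is $\kappa$: a Baire set is given by a countable set of coordinates and a Borel set on them, so there are at most $\kappa^{\aleph_0}\cdot2^{\aleph_0}=\kappa$ of them, while the sets $\{z:z(i)=1\}$ have $\kappa$ distinct classes. Adding $\kappa$ random reals means passing to $V[\mathcal G]$ with $\mathcal G$ generic for $\mathbb B$. A real $y\in2^\omega$ of $V[\mathcal G]$ with name $\dot y$ is determined by the sequence of Boolean values $[\![\dot y(n)=1]\!]$, $n\in\omega$, and there are $\kappa^{\aleph_0}=\kappa$ such sequences in $V$, so $2^{\aleph_0}\le\kappa$ in $V[\mathcal G]$.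

For a Borel set $B$ of $V$, let $B^*$ be the Borel set of $V[\mathcal G]$ with the same code. By absoluteness of $\Pi^1_1$ statements this does not depend on the code, and $B\mapsto B^*$ commutes with complements and with unions of sequences $(B_i)_{i\in\omega}\in V$.

**Lemma 7.** Let $\dot y$ be a name for an element of $2^\omega$. In $V$, choose Baire sets $A_n$ with $[A_n]=[\![\dot y(n)=1]\!]$ and define $f:2^\kappa\to2^\omega$ by $f(z)(n)=1\iff z\in A_n$. Then for all Borel $B\in V$
$$[\![\dot y\in B^*]\!]=[f^{-1}(B)]. \tag{5}$$

*Proof.* For $B=\{x:x(n)=1\}$ this is the choice of $A_n$. If (5) holds for $B$, it holds for the complement, as both sides pass to complements in $\mathbb B$. If it holds for $B_i$ ($i\in\omega$), then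
$$[\![\dot y\in\textstyle\bigcup_iB_i^*]\!]=\bigvee_i[\![\dot y\in B_i^*]\!]=\bigvee_i[f^{-1}(B_i)]=[f^{-1}(\textstyle\bigcup_iB_i)],$$
since countable suprema in $\mathbb B$ are computed by unions. So (5) holds for all Borel sets. $\square$

The function $f$ depends on countably many coordinates, because each $A_n$ does. The same lemma applies to names of pairs of reals, as $2^\omega\times2^\omega\cong2^\omega$. As a first example, for distinct $i_n<\kappa$ let $\dot r$ be the name with $[\![\dot r(n)=1]\!]=[\{z:z(i_n)=1\}]$. Then $f(z)=(z(i_n))_n$ has law $\lambda$, and (5) says that $\dot r\in B^*$ is forced exactly when $\lambda(B)=1$. In general the measure $\mu=f_*\lambda_\kappa$, given by $\mu(B)=\lambda_\kappa(f^{-1}(B))$, is a Borel probability measure in $V$, and $\mu(B)=1$ implies that $\dot y\in B^*$ is forced. This is the sense in which $y$ is random for a measure of $V$.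

**Lemma 8.** In $V[\mathcal G]$, $\mathrm{cov}(\mathcal N)=2^{\aleph_0}=\kappa$.

*Proof.* **Step 1: code null sets by reals.** Let $(t_j)$ enumerate $2^{<\omega}$, fix a pairing $\langle m,j\rangle$, and let
$$U=\{(c,x):\forall m\,\exists j\ (c(\langle m,j\rangle)=1\wedge x\in[t_j])\}.$$
The sections $U_c$ run through all $G_\delta$ subsets of $2^\omega$, so every null set is contained in some null $U_c$. Let $N_0=\{c:\lambda(U_c)=0\}$. Since the sets defined with only the first $M$ values of $m$ decrease to $U_c$, and for each $M$ the sets using only $j<J$ increase with $J$ to the set for $M$, we have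
$$c\in N_0\iff\forall q\in\mathbb Q_{>0}\ \exists M\ \forall J\quad \lambda\Big(\bigcap_{m<M}\ \bigcup_{j<J,\ c(\langle m,j\rangle)=1}[t_j]\Big)\le q .$$
The right side is a countable Boolean combination of clopen conditions on $c$. So $N_0$ is Borel, and in $V[\mathcal G]$ the set $U^*$ is given by the definition of $U$ and $N_0^*=\{c:\lambda(U_c^*)=0\}$.

**Step 2: names for fewer than $\kappa$ null sets.** Let $\theta<\kappa$ be infinite, and let $\theta$ many null sets be given in $V[\mathcal G]$. They are contained in sets $U^*_{c_\xi}$, $\xi<\theta$, with $c_\xi\in N_0^*$. Fix in $V$ a sequence of names $\dot c_\xi$. Replacing $\dot c_\xi$ by a name for "$\dot c_\xi$ if this is in $N_0^*$, and the constant sequence $0$ otherwise" does not change $c_\xi$, and since $U_0=\emptyset$ we may assume that $\dot c_\xi\in N_0^*$ is forced. Let $f_\xi$ be the function of Lemma 7 for $\dot c_\xi$, depending on the countable set $S_\xi$ of coordinates. By (5), $f_\xi(z)\in N_0$ for $\lambda_\kappa$-a.e. $z$.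

**Step 3: a real outside all of them.** As $|\bigcup_\xi S_\xi|\le\theta<\kappa$, choose distinct $i_n\in\kappa\setminus\bigcup_\xi S_\xi$ and let $\dot r$ be the name with $[\![\dot r(n)=1]\!]=[\{z:z(i_n)=1\}]$. Its function is $f_r(z)=(z(i_n))_n$, which has law $\lambda$ and is independent of each $f_\xi$, because they depend on disjoint sets of coordinates. By Lemma 7 for the pair $(\dot c_\xi,\dot r)$ and Fubini's theorem, the Boolean value $[\![(\dot c_\xi,\dot r)\in U^*]\!]$ has $\lambda_\kappa$-measure
$$\lambda_\kappa\{z:(f_\xi(z),f_r(z))\in U\}=\int\lambda(U_{f_\xi(z)})\,d\lambda_\kappa(z)=0 .$$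
So $r\notin U^*_{c_\xi}$ for all $\xi<\theta$, and the given null sets do not cover $2^\omega$. Therefore $\kappa\le\mathrm{cov}(\mathcal N)\le2^{\aleph_0}\le\kappa$. $\square$

## Proof of Theorem A, and the opposite inequality

Assume CH in $V$ and let $\kappa>\aleph_1$ with $\kappa^{\aleph_0}=\kappa$. Lemma 8 gives $\mathrm{cov}(\mathcal N)=2^{\aleph_0}=\kappa$ in $V[\mathcal G]$, and Lemma 1, applied in $V[\mathcal G]$, gives $\chi_B(G_0)\ge\aleph_1$ for every admissible sequence. It remains to find a cover by $\aleph_1$ Borel independent sets.

**Step 1: the case $(s_n)\in V$.** The purpose is to show that the independent sets of $V$ already cover. Let $\mathcal B$ be the set of Borel $G_0$-independent sets of $V$. By CH, $|\mathcal B|\le\aleph_1$. If $B\in\mathcal B$, then $B^*$ is $G_0$-independent in $V[\mathcal G]$, since "$B^2\cap G_0=\emptyset$" is a $\Pi^1_1$ statement about codes. We claim that $\{B^*:B\in\mathcal B\}$ covers $2^\omega$ in $V[\mathcal G]$. Let $y\in2^\omega$ have name $\dot y$, let $f$ be as in Lemma 7, and in $V$ let $\mu=f_*\lambda_\kappa$. Apply Proposition 6 in $V$ to $\mu$: there is a sequence $(B_i)_{i\in\omega}\in V$ of elements of $\mathcal B$ with $\mu(\bigcup_iB_i)=1$.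 By (5),
$$[\![\dot y\in\textstyle\bigcup_iB_i^*]\!]=[f^{-1}(\textstyle\bigcup_iB_i)]=1 .$$
So $y\in B_i^*$ for some $i$. Hence $\chi_B(G_0)\le\aleph_1$ in $V[\mathcal G]$. (The cardinal $\aleph_1$ is the same in $V$ and $V[\mathcal G]$.)

**Step 2: all admissible sequences of $V[\mathcal G]$.** The purpose is to see that the value of $\chi_B(G_0)$ does not depend on the sequence. Recall the $G_0$-dichotomy of Kechris, Solecki and Todorcevic (*Borel chromatic numbers*, Adv. Math. 141 (1999), Thm 6.3): if an analytic graph $G$ on a Polish space has uncountable Borel chromatic number, then there is a continuous homomorphism from $G_0$ to $G$, that is, a continuous map that sends adjacent points to adjacent points. Write $G_0(s)$ for the graph of the admissible sequence $(s_n)$, and let $(s_n),(s'_n)$ be admissible. By Lemma 1, $G_0(s')$ has uncountable Borel chromatic number, so the dichotomy gives a continuous homomorphism $\pi$ from $G_0(s)$ to $G_0(s')$ (both symmetrized, which does not change the independent sets). If $B$ is Borel and $G_0(s')$-independent, then $\pi^{-1}(B)$ is Borel and $G_0(s)$-independent. Pulling back a cover, we get $\chi_B(G_0(s))\le\chi_B(G_0(s'))$, and equality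 by symmetry.

Apply this in $V[\mathcal G]$ to an arbitrary admissible sequence and to one from $V$, for instance the padded one. The latter is still admissible in $V[\mathcal G]$, because $2^{<\omega}$ is the same set in both models. By Step 1 the common value is $\aleph_1$. $\blacksquare$

**Remark** (the other strict inequality). It is also consistent that $\chi_B(G_0)>\mathrm{cov}(\mathcal N)$. Let $\mathrm{non}(\mathcal M)$ be the least size of a nonmeager subset of $2^\omega$. First, $\mathrm{cov}(\mathcal N)\le\mathrm{non}(\mathcal M)$ (Rothberger). Indeed, let $A$ be nonmeager and let $R$ be the null, comeager set of Lemma 2. With coordinatewise addition mod $2$, each translate $x+A$ is nonmeager, so it meets $R$; if $x+a\in R$ then $x\in a+R$. So the null sets $a+R$, $a\in A$, cover $2^\omega$. Second, in the Cohen model $\mathrm{non}(\mathcal M)=\aleph_1<\mathrm{cov}(\mathcal M)$ (see Bartoszyński–Judah, *Set Theory*). With Lemma 1, in that model $\mathrm{cov}(\mathcal N)\le\mathrm{non}(\mathcal M)=\aleph_1<\mathrm{cov}(\mathcal M)\le\chi_B(G_0)$. So ZFC proves neither $\chi_B(G_0)\ge\mathrm{cov}(\mathcal N)$ nor $\chi_B(G_0)\le\mathrm{cov}(\mathcal N)$.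

## Three colors modulo every measure

Proposition 6 used countably many colors. The fractional orientation gives more.

**Theorem B.** For every Borel probability measure $\mu$ on $2^\omega$ there is a $\mu$-conull set that is the union of three Borel $G_0$-independent sets. For Lebesgue measure $\lambda$, no $\lambda$-conull set is covered by two Borel $G_0$-independent sets.

The first half uses only the following data, so I state it separately.

**Lemma 9.** Let $C\subseteq2^\omega$ be Borel, $\mu$ a Borel probability measure with $\mu(C)=1$, $G$ a Borel graph (irreflexive and symmetric) on $C$, and $(g_k)_{k\in\omega}$ Borel partial functions from $C$ to $C$ such that every neighbor of every $x$ is some $g_k(x)$. Let $\varphi(x,y)\in[0,1]$ be defined for adjacent $x,y$, such that each $x\mapsto\varphi(x,g_k(x))$ is Borel where defined, and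
$$\varphi(x,y)+\varphi(y,x)=1\ \text{ for adjacent }x,y,\qquad \sum_{y}\varphi(x,y)\le1\ \text{ for every }x, \tag{6}$$
the sum being over the neighbors $y$ of $x$. Then some $\mu$-conull Borel subset of $C$ is the union of three Borel $G$-independent sets.

*Proof.* **Step 1: split the edges into a function and a graph of degree at most $2$.** Let $f(x)=y$ if $y$ is a neighbor of $x$ with $\varphi(x,y)>\frac12$. By (6) there is at most one such $y$, and $f$ is Borel, as $f(x)=g_k(x)$ for the least suitable $k$. Let $Z=C\setminus\mathrm{dom}(f)$, and let $H$ consist of the edges with $\varphi(x,y)=\varphi(y,x)=\frac12$. By (6) every edge is either of the form $\{x,f(x)\}$ or in $H$, and every point has at most two $H$-neighbors. If $x\in\mathrm{dom}(f)$, then $\varphi(x,y)<\frac12$ for all neighbors $y\ne f(x)$, so $x$ lies on no $H$-edge.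

**Step 2: color $H$ on $Z$ with three colors.** The at most two $H$-neighbors of $x$, listed by least index $k$ with $g_k(x)$ equal to them, give two Borel partial functions on $Z$. Lemma 3 gives a Borel $e:Z\to\omega$ which differs on $H$-neighbors. Define $\gamma$ successively on $e^{-1}(0),e^{-1}(1),\dots$: let $\gamma(x)$ be the least element of $\{0,1,2\}$ not used on the at most two $H$-neighbors of $x$ already colored. Points of the same $e^{-1}(j)$ are not $H$-adjacent, so $\gamma:Z\to\{0,1,2\}$ is a proper coloring of $H$, and it is Borel on each $e^{-1}(j)$ by induction on $j$.

**Step 3: color the points whose $f$-orbit reaches $Z$.** Let $C_{fin}$ be the set of these points. For $x\in C_{fin}$ let $n$ be least with $z=f^n(x)\in Z$. Color $x$ by $\gamma(z)$ if $n$ is even and by $\gamma(z)+1\bmod3$ if $n$ is odd. Along an edge $\{x,f(x)\}$ the point $z$ is the same and $n$ changes by $1$, so the two colors differ. An $H$-edge has $n=0$ at both ends, and there the color is $\gamma$. So this Borel coloring of $C_{fin}$ is proper.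

**Step 4: isolate the points with infinite $f$-orbit.** Let $C_\infty=C\setminus C_{fin}$. If $x\in\mathrm{dom}(f)$, then $x\in C_\infty$ if and only if $f(x)\in C_\infty$; and $H$-edges lie inside $Z\subseteq C_{fin}$. So there are no edges between $C_\infty$ and $C_{fin}$, and only $f$-edges inside $C_\infty$. We want a Borel set $A$ such that the orbit $x,f(x),f^2(x),\dots$ is infinitely often in $A$ and infinitely often outside $A$, for almost all $x\in C_\infty$. By Lemma 3 take a Borel $E:C\to\omega$ with $E(x)\ne E(f(x))$ for $x\in\mathrm{dom}(f)$. For $x\in C_\infty$ let $i(x)=\liminf_nE(f^n(x))\in\omega\cup\{\infty\}$; then $i(f(x))=i(x)$.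

On $C_a=\{x\in C_\infty:i(x)<\infty\}$ let $A=\{x:E(x)=i(x)\}$. A finite $\liminf$ of integers is attained infinitely often, so every orbit meets $A$ infinitely often. It is never in $A$ at two consecutive points, since $E$ changes along $f$. So it is also outside $A$ infinitely often.

On $C_b=\{x\in C_\infty:i(x)=\infty\}$ each orbit takes infinitely many $E$-values. Fix $x\in C_b$ and let $S\subseteq\omega$ be chosen by fair coin tosses, that is, according to $\lambda$. Almost surely $S$ contains infinitely many of these values and omits infinitely many, so the orbit of $x$ is both inside and outside $E^{-1}(S)$ infinitely often. By Fubini's theorem we can fix one $S$ such that this holds for $\mu$-a.e. $x\in C_b$. Let $D_b\subseteq C_b$ be the Borel set of these $x$. Its definition depends only on the tail of the orbit, so for $x\in C_b$ we have $x\in D_b\iff f(x)\in D_b$. Let $A=E^{-1}(S)$ on $D_b$.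

**Step 5: color $C_a\cup D_b$.** Put $B=\{x\in A:f(x)\notin A\}$. Every orbit passes from $A$ to its complement infinitely often, so it meets $B$ infinitely often; and $x\in B$ implies $f(x)\notin B$. Color $B$ with $2$, and color $x\notin B$ by the parity of the least $n\ge1$ with $f^n(x)\in B$. Consider an edge $\{x,f(x)\}$. If one end is in $B$, the other is not, and the colors differ. If neither is in $B$, the least $n$ for $x$ is one more than that for $f(x)$, and the parities differ. So the coloring is proper. There are no edges between $C_a$ and $D_b$, since both are invariant under $f$ in the sense above.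

**Step 6: conclude.** The Borel set $C_{fin}\cup C_a\cup D_b$ is $\mu$-conull, and the three color classes are Borel independent sets with this union. $\square$

*Proof of Theorem B.* **Three suffice.** Take $C$ and $\varphi_k$ as before Proposition 6. Let $G$ be the symmetrized graph $G_0$ restricted to $C$, let $g_k$ be $\sigma_k$ restricted to $\{x\in C:s_k\subset x,\ \sigma_k(x)\in C\}$, and let $\varphi(x,\sigma_k(x))=\varphi_k(x)$. Then (6) is (4) and (3), and Lemma 9 applies.

**Two do not suffice for $\lambda$.** Suppose $D_0,D_1$ are Borel independent sets with conull union. Replacing $D_1$ by $D_1\setminus D_0$, we may assume they are disjoint. Let $D'\subseteq D_0\cup D_1$ be conull and invariant under changing finitely many coordinates (intersect the countably many images of $D_0\cup D_1$ under flips of finite sets of coordinates). Let $A=D_0\cap D'$.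

Let $u\in2^n$. Every edge of $\Gamma_{n+1}$ flips one bit, and $u0,u1$ differ in exactly one bit, so the path from $u0$ to $u1$ in $\Gamma_{n+1}$ has odd length. If $u0w\in D'$, append $w$ to all vertices of this path. We get a path of $G_0$ inside $D'$, along which membership in $D_0$ and in $D_1$ alternates. As its length is odd, exactly one of $u0w,u1w$ is in $A$. Since flipping bit $n$ preserves $\lambda$ on $[u]$, it follows that $\lambda(A\cap[u])=\frac12\lambda([u])$ for all $u\in2^{<\omega}$. This contradicts the Lebesgue density theorem. $\blacksquare$

## Which analytic graphs satisfy $\chi_B\ge\mathrm{cov}(\mathcal N)$ in all forcing extensions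

What was used about $G_0$ in Step 1 of the proof of Theorem A is only Proposition 6 and that independence of Borel sets is absolute. This turns into an equivalence. In a forcing extension, $G$ and $X$ are reinterpreted by their codes.

**Theorem C.** Let $G$ be an analytic irreflexive relation on a Polish space $X$. Consider

($\dagger$) there is a Borel probability measure $\mu$ on $X$ such that no $\mu$-conull set is a countable union of Borel $G$-independent sets.

(i) If ($\dagger$) holds, then $\chi_B(G)\ge\mathrm{cov}(\mathcal N)$ in $V$ and in every forcing extension of $V$.

(ii) If ($\dagger$) fails, then for every $\kappa=\kappa^{\aleph_0}>2^{\aleph_0}$, adding $\kappa$ random reals forces $\chi_B(G)\le(2^{\aleph_0})^V<\kappa=\mathrm{cov}(\mathcal N)=2^{\aleph_0}$.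

Hence $\chi_B(G)\ge\mathrm{cov}(\mathcal N)$ holds in all forcing extensions if and only if ($\dagger$) holds in $V$.

Proposition 6 says precisely that ($\dagger$) fails for $G_0$. An example where it holds comes at the end.

*Proof.* Via a Borel isomorphism we may assume that $X$ is a Borel subset of $2^\omega$.

**Step 1 for (i): a measure for which all independent sets are null.** Let $\mu$ witness ($\dagger$). Among countable unions of Borel independent sets there is one, $\bigcup_iB_i$, of maximal $\mu$-measure: take the union of a sequence of such unions whose measures approach the supremum. By ($\dagger$) its complement $Y$ in $X$ has positive measure. Let $\nu=\mu(\cdot\cap Y)/\mu(Y)$. Every Borel independent set $B$ is $\nu$-null, since otherwise adding $B\cap Y$ would increase the maximum.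

**Step 2 for (i): this property of $\nu$ is absolute.** View $\nu$ as a measure on $2^\omega$ with $\nu(X)=1$, coded by its values on clopen sets. Code compact sets by trees $T\subseteq2^{<\omega}$, with $K=[T]$ the set of branches; then $\nu([T])=\inf_n\nu(\bigcup\{[t]:t\in T\cap2^n\})$, so "$\nu([T])=0$" is arithmetical in the codes. By inner regularity, a Borel set of positive $\nu$-measure contains a compact set of positive $\nu$-measure, so "all Borel independent sets are $\nu$-null" is equivalent to: for every compact $K\subseteq2^\omega$, if $K\subseteq X$ and $K^2\cap G=\emptyset$, then $\nu(K)=0$. Here "$K\subseteq X$" is $\Pi^1_1$ since $X$ is Borel, "$K^2\cap G=\emptyset$" is $\Pi^1_1$ since $G$ is analytic, and the conclusion is arithmetical. The whole statement is $\Pi^1_2$, so by Shoenfield's theorem it holds in every forcing extension $W$, for the reinterpreted $X^*,G^*$ and the measure $\nu^*$ with the same values on clopen sets. Also $\nu^*(X^*)=1$: in $V$ there are compact $K_n\subseteq X$ with $\nu(K_n)\ge1-2^{-n}$, and both $K_n\subseteq X$ and the value $\nu(K_n)$ are preserved. Finally, irreflexivity of $G$ is a $\Pi^1_1$ statement, so $G^*$ is irreflexive.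

**Step 3 for (i): the inequality in $W$.** Work in $W$, where $W=V$ is allowed. Singletons are independent, hence $\nu^*$-null by Step 2, so $\nu^*$ is atomless, and $(X^*,\nu^*)$ is Borel isomorphic to $(2^\omega,\lambda)$ (Kechris, *Classical Descriptive Set Theory*, 17.41). A cover of $X^*$ by $\chi_B(G^*)$ Borel independent sets is a cover by $\nu^*$-null sets, and the isomorphism turns it into a cover of $2^\omega$ by $\chi_B(G^*)$ null sets. So $\chi_B(G^*)\ge\mathrm{cov}(\mathcal N)$.

**Step 4: proof of (ii).** By Lemma 8, which did not use CH, $\mathrm{cov}(\mathcal N)=2^{\aleph_0}=\kappa$ in $V[\mathcal G]$. There are at most $(2^{\aleph_0})^V$ Borel independent sets $B$ in $V$. Each $B^*$ is $G^*$-independent, because "$B^2\cap G=\emptyset$" is $\Pi^1_1$ for analytic $G$. They cover $X^*$: let $\dot y$ be a name for an element of $X^*$, let $f$ be as in Lemma 7 and $\mu=f_*\lambda_\kappa$. By (5) applied to $X$, $\mu(X)=1$. Since ($\dagger$) fails, there are in $V$ Borel independent sets $B_i$ ($i\in\omega$) with $\mu(\bigcup_iB_i)=1$, and by (5) it is forced that $\dot y\in B_i^*$ for some $i$. So $\chi_B(G)\le(2^{\aleph_0})^V<\kappa$ in $V[\mathcal G]$; here cardinals are preserved.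

**Step 5: the equivalence.** If ($\dagger$) holds, use (i). If it fails, $\kappa=(2^{\aleph_0})^+$ satisfies $\kappa^{\aleph_0}=\kappa$ (countable sequences in $\kappa$ are bounded, so $\kappa^{\aleph_0}\le\kappa\cdot(2^{\aleph_0})^{\aleph_0}=\kappa$), and (ii) gives an extension in which the inequality fails. $\blacksquare$

## Graphs of bounded density, and the full bit-flip graph

The averaging argument used that $G_0$ is exhausted by finite pieces which can be oriented with bounded out-degree. This can be axiomatized. An equivalence relation is called finite if all its classes are finite. For example, on $2^\omega$ the relation $x\,F_n\,y\iff\forall i\ge n\ x(i)=y(i)$ is a finite Borel equivalence relation with classes of size $2^n$; these increase with $n$, their union is denoted $E_0$, and $G_0\subseteq E_0$.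

**Theorem D.** Let $G$ be a Borel graph on a standard Borel space $X$ and $d\ge1$ an integer such that every finite subgraph with vertex set $W$ has at most $d|W|$ edges (e.g. $d=1$ if $G$ is acyclic). Suppose that for every Borel probability measure $\mu$ there are a $\mu$-conull Borel $Y\subseteq X$ and an increasing sequence of finite Borel equivalence relations $F_n$ on $Y$ with $G\cap Y^2\subseteq\bigcup_nF_n$. Then ($\dagger$) fails for $G$, so Theorem C(ii) applies. If $d=1$, three Borel independent sets cover a $\mu$-conull set, for each $\mu$.

The graph $G_0$ is covered with $d=1$: a cycle of $G_0$ involves finitely many points, all agreeing beyond some coordinate $n$, and would project to a cycle in the tree $\Gamma_n$.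

*Proof.* Fix $\mu$, $Y$ and $(F_n)$. Since $Y$ is standard Borel, we may assume that it is a Borel subset of $2^\omega$; we use the lexicographic order on it.

**Step 1: orient finite graphs.** Let $\Delta$ be a finite graph all of whose subgraphs satisfy the density bound. We claim that $\Delta$ has an orientation with all out-degrees at most $d$. Match each edge to one of $d$ copies of one of its two endpoints. Hall's condition holds: a set of $j$ edges, with set $W$ of endpoints, is a subgraph, so $j\le d|W|$, and $d|W|$ is the number of copies available to it. So Hall's theorem gives a matching in which different edges use different copies. Orient each edge away from the endpoint to which it is matched. Each vertex has only $d$ copies, so its out-degree is at most $d$.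

**Step 2: orient all stages in a Borel way.** Fix one such orientation for every such graph on $\{0,\dots,m-1\}$, for all $m$. Transport it to each $F_n$-class, with the graph $G\cap F_n$ on it, by the order isomorphism of $\{0,\dots,m-1\}$ with the class, $m$ being its size. The union $\bigcup_nF_n$ of the increasing sequence is a Borel equivalence relation with countable classes, so by the Feldman–Moore theorem there are Borel automorphisms $(g_k)$ of $Y$ with $\bigcup_nF_n=\{(x,g_k(x)):x\in Y,\ k\in\omega\}$. Quantification over the $F_n$-class of $x$ is then quantification over the countably many $k$ with $x\,F_n\,g_k(x)$. Hence the size $m$ of the class, its $i$-th element in increasing order (which is $g_k(x)$ for the least $k$ such that $g_k(x)$ lies in the class and has exactly $i$ predecessors there), and the graph induced on $\{0,\dots,m-1\}$ all depend on $x$ in a Borel way. So the following functions are Borel: let $a_{k,n}(x)=1$ if $(x,g_k(x))\in G\cap F_n$ is oriented from $x$ to $g_k(x)$ at stage $n$, and $a_{k,n}(x)=0$ otherwise.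

**Step 3: average.** Lemma 5 gives weights and a $\mu$-conull Borel set $C\subseteq Y$ on which the limits $\lim_N\sum_nc_{N,n}a_{k,n}(x)$ exist for all $k$. For adjacent $x,y\in C$ let $\varphi(x,y)$ be this limit for any $k$ with $g_k(x)=y$; such $k$ exists, and the value does not depend on it, since $a_{k,n}(x)$ depends only on $x$, $g_k(x)$ and $n$. An edge $\{x,y\}$ lies in $F_n$ for all large $n$, and at each such stage it is oriented in exactly one way, so $\varphi(x,y)+\varphi(y,x)=1$. At each stage the out-degree of $x$ is at most $d$, so the sum over any finite set of neighbors $y$ of $x$ of the averages is at most $d$. Passing to the limit, $\sum_y\varphi(x,y)\le d$.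

**Step 4: color.** By Step 3 each $x\in C$ has at most $2d$ neighbors $y\in C$ with $\varphi(x,y)\ge\frac12$. List them by the least $k$ with $g_k(x)=y$. This gives $2d$ Borel partial functions from $C$ to $C$, without fixed points. Every edge $\{x,y\}$ of $G$ inside $C$ has $\varphi(x,y)\ge\frac12$ or $\varphi(y,x)\ge\frac12$, so one end is the value of one of these functions at the other end. Lemma 3 gives a Borel $e:C\to\omega$ that differs on adjacent points, so the $\mu$-conull set $C$ is a countable union of Borel independent sets. As $\mu$ was arbitrary, ($\dagger$) fails.

**Step 5: $d=1$.** Then (6) holds for $\varphi$, and Lemma 9, applied to $G\cap C^2$ and the restrictions of $g_k$ to $\{x\in C:g_k(x)\in C\}$, gives three Borel independent sets covering a $\mu$-conull set. $\blacksquare$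

The density hypothesis cannot be dropped. Let $G$ join $x,y\in2^\omega$ if and only if they differ in exactly one coordinate; so we may now flip any bit at any time, not just bit $k$ after $s_k$. This graph is contained in $E_0=\bigcup_nF_n$, with the relations $F_n$ above. Let $A$ be a Borel set with $\lambda(A)>0$. By the Lebesgue density theorem $\lambda(A\cap[u])>\frac12\lambda([u])$ for some $u$. Flipping coordinate $|u|$ preserves $\lambda$ on $[u]$, so $A\cap[u]$ and its image, each filling more than half of $[u]$, meet, and $A$ is not independent. Thus every Borel independent set is null, ($\dagger$) holds with $\mu=\lambda$, and ZFC proves $\chi_B(G)\ge\mathrm{cov}(\mathcal N)$ for this graph, in contrast to $G_0$.
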